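
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Existence and uniqueness of optimal stopping times\\ in a minimax disorder problem for Brownian motion}


\begin{abstract}
A Brownian motion acquires a constant drift at an unknown time $\theta$. Among all alarm times $\tau$ with mean $T$ in the absence of a change, one wants to minimize the worst conditional mean delay $\sup_\theta E_\theta(\tau-\theta\mid\tau\ge\theta)$. We prove that the minimum is attained for every $T>0$, both among stopping times of the canonical filtration and among randomized stopping times. The two problems have the same value and the same almost surely unique optimizer, and this optimizer is not randomized. The main step shows that any genuine randomization can be strictly improved: the external coin is replaced by the sign of a short Brownian increment, and a reflection of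 the path keeps all later constraints intact.
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $\Omega=C[0,\infty)$, let $X_t(\omega)=\omega(t)$ be the coordinate process, and put $\mathcal F_t=\sigma(X_s:s\le t)$, $\mathcal F=\sigma(X_s:s\ge0)$. Fix constants $\mu\ne0$ and $\sigma>0$. For $\theta\in[0,\infty]$ let $P_\theta$ be the probability measure on $(\Omega,\mathcal F)$ under which
\[
X_t=\mu\,(t-\theta)^++\sigma B_t,\qquad t\ge0,
\]
with $B$ a standard Brownian motion. The observed path is a Brownian motion without drift up to the \emph{disorder time} $\theta$, and with drift $\mu$ afterwards; under $P_\infty$ there is no disorder. Write $E_\theta$ for the expectation under $P_\theta$.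

An observer who does not know $\theta$ raises an alarm at a stopping time $\tau$. Two quantities compete. The mean $E_\infty\tau$ is the average time until a false alarm when nothing happens, and should be large. The conditional mean delay $E_\theta(\tau-\theta\mid\tau\ge\theta)$ measures how quickly a change at $\theta$ is noticed if no false alarm came first, and should be small for every $\theta$. We fix the former and minimize the worst case of the latter.

For $T>0$ let $\mathfrak M_T$ be the class of $(\mathcal F_t)$-stopping times $\tau$ with $E_\infty\tau=T$. Let $(\bar\Omega,\bar{\mathcal F},\bar P)$ be an auxiliary atomless probability space and $\bar E_\theta$ the expectation under $\bar P_\theta:=P_\theta\otimes\bar P$. A \emph{randomized stopping time} is a jointly measurable map $\bar\tau:\Omega\times\bar\Omega\to[0,\infty]$ such that $\bar\tau(\cdot,\bar\omega)$ is an $(\mathcal F_t)$-stopping time for each $\bar\omega$; the class $\overline{\mathfrak M}_T$ consists of those with $\bar E_\infty\bar\tau=T$. Put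
\[
\mathbb C(T)=\inf_{\tau\in\mathfrak M_T}\ \sup_{\theta\ge0}E_\theta(\tau-\theta\mid\tau\ge\theta),\qquad
\overline{\mathbb C}(T)=\inf_{\bar\tau\in\overline{\mathfrak M}_T}\ \sup_{\theta\ge0}\bar E_\theta(\bar\tau-\theta\mid\bar\tau\ge\theta),
\]
where $\theta$ ranges over the finite values for which the conditioning event has positive probability. Whether these infima are attained is stated as an open problem in \cite{slides}. The answer is yes for both.

\begin{theorem}\label{thm:main}
Let $T>0$, $\mu\ne0$, $\sigma>0$.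
\begin{enumerate}
\item[(a)] There is $\tau^*\in\mathfrak M_T$ attaining the infimum in $\mathbb C(T)$.
\item[(b)] $\mathbb C(T)=\overline{\mathbb C}(T)$, and $\bar\tau^*(\omega,\bar\omega):=\tau^*(\omega)$ belongs to $\overline{\mathfrak M}_T$ and attains the infimum in $\overline{\mathbb C}(T)$.
\item[(c)] If $\bar\tau\in\overline{\mathfrak M}_T$ attains $\overline{\mathbb C}(T)$, then $\bar\tau(\omega,\bar\omega)=\tau^*(\omega)$ almost everywhere for $P_\infty\otimes\bar P$ and for every $P_\theta\otimes\bar P$. In particular $\tau^*$ is a.s.\ unique in $\mathfrak M_T$.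
\item[(d)] The function $T\mapsto\mathbb C(T)$ is a strictly increasing, $1$-Lipschitz bijection of $(0,\infty)$, and
\[
\mathbb C(T)\le T\le12\,\mathbb C(T)\,e^{2\mathbb C(T)\mu^2/\sigma^2}.
\]
Hence $\tau^*$ is also optimal among (randomized) stopping times with $E_\infty\tau\ge T$, and it is the a.s.\ unique maximizer of $E_\infty\tau$ subject to $\sup_\theta E_\theta(\tau-\theta\mid\tau\ge\theta)\le\mathbb C(T)$.
\end{enumerate}
\end{theorem}

\paragraph{What one would guess.} Ignoring the data costs $T$: the deterministic time $\tau=T$ has delay $T-\theta$, with supremum $T$ at $\theta=0$, and an independent exponential time with mean $T$ has conditional delay exactly $T$ for every $\theta$. For a general rule put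
\[
N_\theta=P_\theta(\tau\ge\theta),\qquad D_\theta=E_\theta(\tau-\theta)^+ .
\]
Then the criterion is at most $c$ exactly when $D_\theta\le cN_\theta$ for all $\theta$, and both sides are \emph{linear} under mixing of stopping rules. Randomized rules form a convex set, and suitable weak compactness makes it plausible that an optimum exists in some relaxed sense. But there is one linear constraint for each $\theta\ge0$, and optima of linear problems with many constraints are typically mixtures. One would therefore expect the optimal rule to be randomized, and $\mathfrak M_T$ to contain no optimum. This expectation is wrong, because the observer has a coin that is better than an external one.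

\paragraph{Strategy.} We relax the problem to processes $A_t\in[0,1]$, the fraction of the mass stopped by time $t$, and show by weak compactness and an exponential tail bound that a relaxed optimizer exists (Section~\ref{sec:relaxed}). The key step (Section~\ref{sec:key}) shows that a relaxed rule that really randomizes can be modified so that all constraints are kept and the mean under $P_\infty$ strictly increases. Since excess mean can be traded for smaller delay, an optimizer cannot randomize. A relaxed optimizer is thus a stopping time, at first only of the right-continuous filtration $(\mathcal F_{t+})$; a last step (Section~\ref{sec:raw}) replaces it by a stopping time of $(\mathcal F_t)$ itself. The proof does not identify $\tau^*$.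

\begin{remark}[The hypotheses]\label{rem:hyp}
Atomlessness of $\bar P$ is never used. Apart from the normalization in Section~\ref{sec:prelim}, the condition $\mu\ne0$ enters at one point, the gain \eqref{eq:Gamma} in the key step. For $\mu=0$ all $P_\theta$ coincide; taking $\theta=0$ shows that the criterion is at least $T$, and $\tau=T$ attains it, but uniqueness fails. Indeed, let $\tau=T/2$ if $X_{T/2}\ge0$ and $\tau=3T/2$ otherwise. Its mean is $T$, and its conditional delay is $T-\theta$ for $\theta\le T/2$ and $3T/2-\theta<T$ for $T/2<\theta\le 3T/2$.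
\end{remark}

\section{The idea in the smallest case: an informed coin}\label{sec:toy}

Take $\sigma=1$, $\mu>0$ and let $\Phi$ be the standard normal distribution function. Consider the simplest genuinely randomized rule: toss a fair coin and stop at $s$ or at $k$, where $0\le s<k$ are deterministic. Here
\[
(N_\theta,D_\theta)=\begin{cases}\big(1,\ \tfrac12(s-\theta)+\tfrac12(k-\theta)\big),&\theta\le s,\\[1mm] \big(\tfrac12,\ \tfrac12(k-\theta)\big),&s<\theta\le k,\end{cases}
\]
and both vanish for $\theta>k$. Let $c>0$ be such that $D_\theta\le cN_\theta$ for all $\theta$.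

For small $\varepsilon\in(0,k-s)$ put $e=s+\varepsilon$ and $W=X_e-X_s$. Replace the coin by the sign of $W$: wait until $e$; if $W\ge0$, which is a hint that drift is present, stop at $e$; if $W<0$, stop at $k$. Denote the new quantities by $N'_\theta,D'_\theta$.

\emph{Disorder at $\theta\le s$.} Under $P_\theta$, $W\sim\mathcal N(\mu\varepsilon,\varepsilon)$, so $P_\theta(W<0)=\Phi(-\mu\sqrt\varepsilon)$, and $N'_\theta=1$,
\[
D'_\theta-D_\theta=(e-\theta)+(k-e)\,\Phi(-\mu\sqrt\varepsilon)-D_\theta=\frac\varepsilon2-(k-e)\Big(\frac12-\Phi(-\mu\sqrt\varepsilon)\Big).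
\]
The last bracket is asymptotically $\mu\sqrt{\varepsilon/2\pi}$. The gain is of order $\sqrt\varepsilon$ and the cost of waiting only of order $\varepsilon$, so the delay decreases for small $\varepsilon$, and \emph{simultaneously for all} $\theta\le s$.

\emph{Disorder at $\theta>e$.} Under $P_\theta$ the sign of $W$ is a fair coin independent of what follows. Nothing changes: $N'_\theta=N_\theta$, $D'_\theta=D_\theta$.

\emph{Disorder at $s<\theta\le e$.} Now $N'_\theta=1=N_\theta+\frac12$, and since $P_\theta(W<0)\le\frac12$,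
\[
D'_\theta\le(e-\theta)+\tfrac12(k-e)=D_\theta+\tfrac12(e-\theta)\le D_\theta+\tfrac\varepsilon2 .
\]
If $\varepsilon\le c$ this gives $D'_\theta\le cN_\theta+\frac c2=cN'_\theta$. The rule may be late here, but more mass is alive at $\theta$, and this pays for it.

\emph{No disorder.} The $P_\infty$-mean of the new rule is $\frac12e+\frac12k$, which is $\frac\varepsilon2$ more than before.

So all constraints hold with the same $c$, and the mean time to a false alarm has increased. To extend this to an arbitrary randomized rule, three points must be settled.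
\begin{itemize}
\item The later time $k$ becomes a path-dependent time $\kappa$. When $W<0$ both halves of the mass go on. One half follows $\kappa$; the other must replace the mass that was stopped on $\{W\ge0\}$, so that no constraint for $\theta>e$ is disturbed. It will follow the time $\kappa$ read off from the \emph{reflected} path, on which $W$ has the opposite sign.
\item The time $\kappa$ may be correlated with the sign of $W$, and then one has to see why the gain is still of order $\sqrt\varepsilon$. Over a very short interval this correlation disappears in the limit.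
\item A general mixture involves a continuum of stopping times. We label them by quantiles of the stopped mass and pair early labels with late ones, so that a fair coin is always what is needed.
\end{itemize}

\section{Densities and filtrations}\label{sec:prelim}

\paragraph{Normalization.} The map $\omega\mapsto\operatorname{sgn}(\mu)\,\omega/\sigma$ is a bijection of $\Omega$, bimeasurable for every $\mathcal F_t$, and carries $P_\theta$ for $(\mu,\sigma)$ to $P_\theta$ for $(|\mu|/\sigma,1)$. It carries stopping times to stopping times and preserves both criteria. From now on $\sigma=1$ and $\mu>0$.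

\paragraph{Densities.} By Girsanov's theorem, for $t\ge\theta$,
\[
\frac{dP_\theta}{dP_\infty}\Big|_{\mathcal F_t}=L^\theta_t:=\exp\Big\{\mu(X_t-X_\theta)-\frac{\mu^2}2(t-\theta)\Big\},\qquad P_\theta=P_\infty\ \text{ on }\mathcal F_\theta .
\]
Put $\mathcal F_{t+}=\bigcap_{h>0}\mathcal F_{t+h}$. Under $P_\infty$ the increments of $X$ after $t$ are independent not only of $\mathcal F_t$ but of $\mathcal F_{t+}$: those after $t+h$ are independent of $\mathcal F_{t+h}\supset\mathcal F_{t+}$, and one lets $h\downarrow0$, using continuity. Hence $L^\theta_t$ is independent of $\mathcal F_{\theta+}$ under $P_\infty$, with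
\[
E_\infty L^\theta_t=1,\qquad E_\infty(L^\theta_t)^2=e^{\mu^2(t-\theta)},
\]
and $(L^\theta_t)_{t\ge\theta}$ is an $(\mathcal F_{t+})$-martingale.

\paragraph{Two facts about the canonical filtration.} Let $a_t\omega=\omega(\cdot\wedge t)$ be the path stopped at $t$.
\begin{enumerate}
\item[(F1)] $\mathcal F_t=a_t^{-1}(\mathcal F)$, since $X_s\circ a_t=X_{s\wedge t}$. As $a_t\circ a_t=a_t$, an $\mathcal F$-measurable $f$ is $\mathcal F_t$-measurable if and only if $f=f\circ a_t$. With a further variable $x$, every $\mathcal F_t\otimes\mathcal B$-measurable $f$ satisfies $f(\omega,x)=f(a_t\omega,x)$.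
\item[(F2)] Every $\mathcal F_{t+}$-measurable function is $P_\infty$-a.s.\ equal to an $\mathcal F_t$-measurable one, and $\mathcal F_{0+}$ is $P_\infty$-trivial. Indeed, if $f$ is bounded and $\mathcal F_t$-measurable and $g$ is a bounded measurable function of the increments after $t$, then $E_\infty[fg\mid\mathcal F_{t+}]=fE_\infty g=E_\infty[fg\mid\mathcal F_t]$. By a monotone class argument $E_\infty[Y\mid\mathcal F_{t+}]=E_\infty[Y\mid\mathcal F_t]$ for all bounded $\mathcal F$-measurable $Y$, and one takes $Y$ to be $\mathcal F_{t+}$-measurable. For $t=0$ note that $\mathcal F_0=\sigma(X_0)$ and $X_0=0$ a.s.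
\end{enumerate}
A time $\rho$ with $\{\rho\le t\}\in\mathcal F_{t+}$ for all $t$ is called \emph{$(\mathcal F_{t+})$-optional}.

\section{The relaxed problem}\label{sec:relaxed}

\subsection{Relaxed rules}

\begin{definition}
$\mathcal R$ is the set of $[0,1]$-valued $(\mathcal F_{t+})$-adapted processes $A=(A_t)_{t\ge0}$ all of whose paths are nondecreasing and right-continuous. For $A\in\mathcal R$ put $S=1-A$, $S_{0-}:=1$, and
\begin{gather*}
D_\theta(A)=\int_\theta^\infty E_\infty[L^\theta_tS_t]\,dt,\qquad N_\theta(A)=E_\infty S_{\theta-},\qquad M(A)=\int_0^\infty E_\infty S_t\,dt,\\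
J(A)=\inf\{c\ge0:\ D_\theta(A)\le cN_\theta(A)\ \text{ for all }\theta\in[0,\infty)\},\qquad \inf\emptyset=\infty.
\end{gather*}
\end{definition}

Such an $A$ is jointly measurable in $(t,\omega)$. Think of $S_t(\omega)$ as the mass still alive at time $t$ along the path $\omega$. If $N_\theta=0$, then $S_t=0$ a.s.\ for $t\ge\theta$ and so $D_\theta=0$; hence $J(A)=\sup\{D_\theta/N_\theta:N_\theta>0\}$. For finite $c$, the condition $J(A)\le c$ means that $D_\theta(A)\le cN_\theta(A)$ for all $\theta$. It is preserved under convex combinations, and $M$ is affine. All these functionals depend on $A$ only up to $P_\infty$-indistinguishability.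

\paragraph{Stopping times as relaxed rules.} For a randomized stopping time $\bar\tau$ let $A_t(\omega)=\bar P(\bar\tau(\omega,\cdot)\le t)$, which is $\mathcal F$-measurable by Fubini's theorem. For each $\bar\omega$, (F1) gives $\mathbf 1\{\bar\tau(\omega,\bar\omega)\le t\}=\mathbf 1\{\bar\tau(a_t\omega,\bar\omega)\le t\}$; integrating over $\bar\omega$, $A_t=A_t\circ a_t$. So $A_t$ is $\mathcal F_t$-measurable by (F1), and $A\in\mathcal R$. Since $S_t$ is $\mathcal F_t$-measurable, $S_{\theta-}$ is $\mathcal F_\theta$-measurable and $P_\theta=P_\infty$ on $\mathcal F_\theta$, Fubini's theorem gives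
\[
\bar E_\theta(\bar\tau-\theta)^+=\int_\theta^\infty E_\theta S_t\,dt=D_\theta(A),\qquad \bar P_\theta(\bar\tau\ge\theta)=E_\theta S_{\theta-}=N_\theta(A),\qquad \bar E_\infty\bar\tau=M(A).
\]
Hence
\begin{equation}\label{eq:embed}
\sup_\theta\bar E_\theta(\bar\tau-\theta\mid\bar\tau\ge\theta)=J(A).
\end{equation}
A stopping time $\tau$ of $(\mathcal F_t)$ corresponds to $A_t=\mathbf 1\{\tau\le t\}$. With $C^*(T):=\inf\{J(A):A\in\mathcal R,\ M(A)=T\}$ and the deterministic time $T$ we obtain
\begin{equation}\label{eq:chain}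
C^*(T)\le\overline{\mathbb C}(T)\le\mathbb C(T)\le T .
\end{equation}

\subsection{A bound on the delay forces exponential tails}

To pass to limits in $M$ we need uniform control of $E_\infty S_t$. The bound $J(A)\le c$ controls $S$ under the measures $P_\theta$; the following lemma transfers it to $P_\infty$. If $J(A)\le c$, then after a disorder at $\theta$ at least half of the surviving mass is stopped within time $2c$. Since $L^\theta_{\theta+2c}$ has finite variance, a fixed fraction of the mass must then be stopped without a disorder as well.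

\begin{lemma}\label{lem:tail}
Let $J(A)\le c\in(0,\infty)$ and $\delta=\frac14e^{-2c\mu^2}$. Then $E_\infty S_t\le(1-\delta)^{\lfloor t/(3c)\rfloor}$ and $M(A)\le12\,c\,e^{2c\mu^2}$. Consequently $J(A)>0$ whenever $M(A)>0$, and $T\le12\,C^*(T)e^{2C^*(T)\mu^2}$; in particular $C^*(T)>0$.
\end{lemma}

\begin{proof}
For $\theta\le s<t$ the martingale property gives $E_\infty[L^\theta_tS_t]\le E_\infty[L^\theta_tS_s]=E_\infty[L^\theta_sS_s]$, so $t\mapsto E_\infty[L^\theta_tS_t]$ is nonincreasing. With $L=L^\theta_{\theta+2c}$,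
\[
2c\,E_\infty[LS_{\theta+2c}]\le D_\theta\le cN_\theta .
\]
Let $\Delta=S_{\theta-}-S_{\theta+2c}\in[0,S_{\theta-}]$. By independence $E_\infty[LS_{\theta-}]=N_\theta$, hence $E_\infty[L\Delta]\ge\frac12N_\theta$. By the Cauchy--Schwarz inequality, $\Delta^2/S_{\theta-}\le\Delta$, and independence once more,
\[
\tfrac14N_\theta^2\le E_\infty[L^2S_{\theta-}]\;E_\infty\big[\Delta^2/S_{\theta-};\,S_{\theta-}>0\big]\le e^{2c\mu^2}N_\theta\,E_\infty\Delta .
\]
Thus $E_\infty\Delta\ge\delta N_\theta$ (trivially if $N_\theta=0$) and $N_{\theta+3c}\le E_\infty S_{\theta+2c}\le(1-\delta)N_\theta$. By induction $N_{3ck}\le(1-\delta)^k$, and $E_\infty S_t\le N_{3ck}$ for $t\ge3ck$. Integrating, $M(A)\le3c/\delta$.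

If $J(A)=0$, the bound on $M(A)$ holds for all $c>0$, so $M(A)=0$. If $M(A)=T$ and $J(A)<\infty$, then $J(A)>0$ and the bound holds with $c=J(A)$; take the infimum over such $A$.
\end{proof}

\subsection{A relaxed optimizer exists}

\begin{lemma}\label{lem:exist}
There is $A\in\mathcal R$ with $M(A)=T$ and $J(A)=C^*(T)$.
\end{lemma}

\begin{proof}
Choose $A^n\in\mathcal R$ with $M(A^n)=T$ and $J(A^n)\le c_n\downarrow C^*(T)$, $c_n\le T+1$; this is possible by \eqref{eq:chain}. By weak sequential compactness in $L^2(P_\infty)$ and a diagonal argument we may assume that $A^n_q\rightharpoonup\alpha_q$ weakly for every rational $q\ge0$. Since $L^2(\mathcal F_{q+})$ is weakly closed and order relations pass to weak limits, we can take $\alpha_q$ to be $\mathcal F_{q+}$-measurable and $[0,1]$-valued, with $\alpha_p\le\alpha_q$ a.s.\ for $p<q$. Put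
\[
\alpha'_q=\sup_{p\le q,\ p\in\mathbb Q_+}\alpha_p\ \ (=\alpha_q\text{ a.s.}),\qquad A_t=\inf_{q>t,\ q\in\mathbb Q}\alpha'_q .
\]
Since $q\mapsto\alpha'_q$ is nondecreasing, the paths of $A$ are nondecreasing and right-continuous, and $A_t$ is $\mathcal F_{t+h}$-measurable for all $h>0$, because only $q\in(t,t+h)$ matter. So $A\in\mathcal R$.

\emph{Convergence.} Let $\Lambda$ consist of $0$ and the countably many discontinuities of $t\mapsto E_\infty A_t$. For $t\notin\Lambda$ we have $A_{t-}=A_t$ a.s. Let $t\notin\Lambda$, $0\le Y\in L^2(P_\infty)$, and let $p<t<q$ be rational. By monotonicity of $A^n$,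
\[
E_\infty[Y\alpha_p]\le\liminf_nE_\infty[YA^n_t]\le\limsup_nE_\infty[YA^n_t]\le E_\infty[Y\alpha_q].
\]
As $q\downarrow t$ the right side tends to $E_\infty[YA_t]$. Since $A_s\le\alpha'_p$ for $s<p$, the limit of the left side as $p\uparrow t$ is at least $E_\infty[YA_{t-}]=E_\infty[YA_t]$. Hence, with $S^n=1-A^n$, $E_\infty[YS^n_t]\to E_\infty[YS_t]$ for $t\notin\Lambda$. Consequently:
\begin{itemize}
\item $D_\theta(A)\le\liminf_nD_\theta(A^n)$, by Fatou's lemma in $t$ with $Y=L^\theta_t\in L^2$.
\item $\limsup_nN_\theta(A^n)\le N_\theta(A)$. For $\theta=0$ both sides are $1$. For $\theta>0$ and $0<p<\theta$, $p\notin\Lambda$, we have $N_\theta(A^n)\le E_\infty S^n_p\to E_\infty S_p$, and $E_\infty S_p\downarrow N_\theta(A)$ as $p\uparrow\theta$.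
\item $M(A)=\lim_nM(A^n)=T$, by dominated convergence: Lemma~\ref{lem:tail} with $c=T+1$ bounds $E_\infty S^n_t$ by one integrable function of $t$.
\end{itemize}
Therefore $D_\theta(A)\le\liminf_nc_nN_\theta(A^n)\le C^*(T)N_\theta(A)$ for all $\theta$, that is, $J(A)\le C^*(T)$. The reverse inequality holds because $M(A)=T$.
\end{proof}

\subsection{Excess mean can be traded for delay}

The improvement in Section~\ref{sec:key} raises $M$ without raising $J$. The next lemma turns this into a smaller $J$: stop in addition at a small constant rate. What matters is that the gain is uniform in $\theta$.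

\begin{lemma}\label{lem:trade}
If $A\in\mathcal R$, $J(A)\le c\in(0,\infty)$ and $M(A)>T$, then $C^*(T)<c$.
\end{lemma}

\begin{proof}
$M(A)<\infty$ by Lemma~\ref{lem:tail}. For $\beta>0$ let $S^\beta_t=e^{-\beta t}S_t$ and $A^\beta=1-S^\beta\in\mathcal R$. The function $\beta\mapsto M(A^\beta)=\int_0^\infty e^{-\beta t}E_\infty S_t\,dt$ is continuous and decreases from $M(A)>T$ to $0$, so $M(A^\beta)=T$ for some $\beta>0$. Fix it, let $N_\theta(A)>0$, and put $h(s)=E_\infty[L^\theta_{\theta+s}S_{\theta+s}]/N_\theta(A)$. Since $S_{\theta+s}\le S_{\theta-}$ we have $0\le h\le1$, and $\int_0^\infty h\,ds\le c$. The weight $e^{-\beta s}$ is decreasing, so under these two restrictions $\int_0^\infty e^{-\beta s}h\,ds$ is largest for $h=\mathbf 1_{[0,c]}$. As $N_\theta(A^\beta)=e^{-\beta\theta}N_\theta(A)$,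
\[
\frac{D_\theta(A^\beta)}{N_\theta(A^\beta)}=\int_0^\infty e^{-\beta s}h(s)\,ds\le\frac{1-e^{-\beta c}}\beta<c .
\]
The bound does not depend on $\theta$, so $C^*(T)\le J(A^\beta)<c$.
\end{proof}

\section{Randomization can be improved}\label{sec:key}

\subsection{Quantile times}

For $A\in\mathcal R$ and a label $w\in(0,1)$ let $\rho_w=\inf\{t\ge0:A_t\ge w\}$. By right-continuity $\{\rho_w\le t\}=\{A_t\ge w\}$. So $\rho_w$ is $(\mathcal F_{t+})$-optional, $\{(\omega,w):\rho_w(\omega)\le t\}\in\mathcal F_{t+}\otimes\mathcal B(0,1)$, the map $w\mapsto\rho_w$ is nondecreasing, and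
\begin{equation}\label{eq:quantile}
A_t=\int_0^1\mathbf 1\{\rho_w\le t\}\,dw\quad(t\ge0),\qquad A_{t-}=\int_0^1\mathbf 1\{\rho_w<t\}\,dw\quad(t>0).
\end{equation}
In words, $A$ stops an amount $dw$ of mass at the optional time $\rho_w$.

\begin{definition}
$A\in\mathcal R$ is \emph{pure} if $P_\infty(\rho_u<\rho_v)=0$ for all $0<u<v<1$.
\end{definition}

If $A$ is pure and $\tau:=\rho_{1/2}<\infty$ a.s., then a.s.\ $\rho_w=\tau$ for all rational $w$, hence by monotonicity for all $w\in(0,1)$, so a.s.\ $A_t=\mathbf 1\{\tau\le t\}$ for all $t$. On the other hand, if with positive probability $0<A_t<1$ for some $t$, then $A$ is not pure: for $0<u<A_t<v<1$ we have $\rho_u\le t<\rho_v$, and rational $u,v$ suffice.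

\begin{lemma}\label{lem:key}
Let $A\in\mathcal R$ with $J(A)\le c\in(0,\infty)$, and suppose $A$ is not pure. Then there is $A'\in\mathcal R$ with $J(A')\le c$ and $M(A')>M(A)$.
\end{lemma}

The rest of this section proves the lemma. Each step follows Section~\ref{sec:toy}, with an early label and a late label in place of the two sides of the coin.

\subsection{Pairing labels}

Pick $u_0<v_0$ in $(0,1)$ with $P_\infty(\rho_{u_0}<\rho_{v_0})>0$, let $I=(0,\delta_0)$ with $0<\delta_0<\min(u_0,1-v_0)$, and for $x\in I$ put
\[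
\xi(\omega,x)=\rho_{u_0-x}(\omega),\qquad\kappa(\omega,x)=\rho_{v_0+x}(\omega).
\]
Then $\xi\le\kappa$, and $P_\infty(\xi(\cdot,x)<\kappa(\cdot,x))\ge P_\infty(\rho_{u_0}<\rho_{v_0})>0$ for every $x\in I$. The labels $u_0-x$ and $v_0+x$ carry equal mass $dx$, and will share one fair coin.

It is convenient to make $x$ part of the initial information. On $\hat\Omega=\Omega\times I$ let $\hat P=P_\infty\otimes\mathrm{Leb}$, a finite measure with expectation $\hat E$; independence, distributions and conditional expectations refer to the normalized measure. Let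
\[
\mathcal H_t=\mathcal F_t\otimes\mathcal B(I),\qquad\mathcal H_{t+}=\bigcap_{h>0}\mathcal H_{t+h} .
\]
Since $\{\xi\le t\}=\{A_t(\omega)\ge u_0-x\}\in\mathcal F_{t+}\otimes\mathcal B(I)\subset\mathcal H_{t+}$, and likewise for $\kappa$, both are stopping times of the right-continuous filtration $(\mathcal H_{t+})$. They are a.s.\ finite, because $E_\infty S_t\to0$ by Lemma~\ref{lem:tail}. For a stopping time $\rho$ of $(\mathcal H_{t+})$, let $\mathcal H_{\rho+}$ be the $\sigma$-algebra of measurable $E\subset\hat\Omega$ with $E\cap\{\rho\le t\}\in\mathcal H_{t+}$ for all $t$. We need the following: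
\begin{itemize}
\item $\mathcal H_{\xi+}\subset\mathcal H_{\kappa+}$, because $\xi\le\kappa$.
\item $\{\xi<\kappa\}\in\mathcal H_{\xi+}$, because $\{\xi<\kappa\}\cap\{\xi\le t\}=\{\xi\le t<\kappa\}\cup\bigcup_{q\in\mathbb Q,\,0\le q<t}\{\xi\le q<\kappa\}$.
\item $\bigcap_n\mathcal H_{(\xi+1/n)+}=\mathcal H_{\xi+}$: if $E$ is in the left side, then $E\cap\{\xi\le t\}=E\cap\{\xi+\frac1n\le t+\frac1n\}\in\mathcal H_{(t+1/n)+}$ for all $n$.
\end{itemize}
The process $X$ is a Brownian motion relative to $(\mathcal H_{t+})$. By the strong Markov property $W_y:=X_{\xi+y}-X_\xi$ is a Brownian motion independent of $\mathcal H_{\xi+}$ (put $W=0$ on the null set $\{\xi=\infty\}$). Put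
\[
\ell_y=\exp\big(\mu W_y-\tfrac{\mu^2}2y\big),\qquad e=\xi+\varepsilon ,
\]
where $\varepsilon>0$ will be chosen below. For $\theta\le\xi<\infty$ we have $L^\theta_{\xi+y}=L^\theta_\xi\,\ell_y$.

\subsection{Reflection}

For $s\ge0$ define
\[
(R_s\omega)(t)=\omega(t)-2\,\frac{(t-s)^+\wedge\varepsilon}\varepsilon\,\big(\omega(s+\varepsilon)-\omega(s)\big).
\]
This leaves $\omega$ unchanged on $[0,s]$, changes the sign of the increment over $[s,s+\varepsilon]$ while keeping the bridge, and translates the path after $s+\varepsilon$; see Figure~\ref{fig:R}. It is an involution. Write $RX:=R_\xi X$ (and $R=\mathrm{id}$ on the null set $\{\xi=\infty\}$).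

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.35]
\draw[->] (-0.1,-1)--(5.9,-1) node[right] {$t$};
\draw[dotted] (2,-1)--(2,1.8);
\draw[dotted] (3.5,-1)--(3.5,1.8);
\node[below] at (2,-1) {$s$};
\node[below] at (3.5,-1) {$s+\varepsilon$};
\draw[thick] (0,0)--(0.4,0.3)--(0.8,-0.1)--(1.2,0.35)--(1.6,0.1)--(2,0.4)--(2.3,0.83)--(2.6,0.61)--(2.9,1.14)--(3.2,1.02)--(3.5,1.3)--(3.9,1.6)--(4.3,1.2)--(4.7,1.55)--(5.1,1.3)--(5.5,1.65) node[right] {$\omega$};
\draw[thick,dashed] (2,0.4)--(2.3,0.47)--(2.6,-0.11)--(2.9,0.06)--(3.2,-0.42)--(3.5,-0.5)--(3.9,-0.2)--(4.3,-0.6)--(4.7,-0.25)--(5.1,-0.5)--(5.5,-0.15) node[right] {$R_s\omega$};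
\draw[thin,gray] (2,0.4)--(3.5,1.3);
\draw[thin,gray] (2,0.4)--(3.5,-0.5);
\end{tikzpicture}
\caption{A path $\omega$ (solid) and its reflection $R_s\omega$ (dashed). The paths agree up to $s$. On $[s,s+\varepsilon]$ the chord (gray) is reflected and the deviation from the chord is kept. After $s+\varepsilon$ the paths are parallel.}
\label{fig:R}
\end{figure}

Let $X^\xi$ be the path stopped at $\xi$. Then $X_t=X^\xi_t+W_{(t-\xi)^+}$ and $(RX)_t=X^\xi_t+\hat W_{(t-\xi)^+}$ with
\[
\hat W_y=W_y-2\,\frac{y\wedge\varepsilon}\varepsilon\,W_\varepsilon .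
\]
$\hat W$ is again a Brownian motion: the bridge $W_y-\frac y\varepsilon W_\varepsilon$ ($y\le\varepsilon$), the symmetric variable $W_\varepsilon$ and the increments after $\varepsilon$ are independent, and only the sign of $W_\varepsilon$ is changed. As a function of $W$ it is independent of $\mathcal H_{\xi+}$, while $\xi$ and $X^\xi$ are $\mathcal H_{\xi+}$-measurable. Hence, for every $\mathcal H_{\xi+}$-measurable $Z$ and measurable $F\ge0$,
\begin{equation}\label{eq:refl}
\hat E[F(Z,X)]=\hat E[F(Z,RX)].
\end{equation}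
In applications $Z$ contains $\xi$, so $\xi$ is \emph{not} re-evaluated at the reflected path. In particular $W_\varepsilon=X_{\xi+\varepsilon}-X_\xi$ turns into $-W_\varepsilon$, and $R_\xi X$ turns into $R_\xi R_\xi X=X$.

\subsection{The gain beats the cost: choice of $\varepsilon$}

For a disorder at $\theta\le\xi$, the computation below will show that, given the history up to $\xi$, the new rule gains $L^\theta_\xi\,\Gamma_\varepsilon$ and loses at most $2\varepsilon L^\theta_\xi$, where
\begin{equation}\label{eq:Gamma}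
\Gamma_\varepsilon=\hat E\Big[\mathbf 1\{W_\varepsilon>0\}\big(1-e^{-2\mu W_\varepsilon}\big)\int_\varepsilon^\infty\ell_y\,\mathbf 1\{\kappa>\xi+y\}\,dy\ \Big|\ \mathcal H_{\xi+}\Big].
\end{equation}
The essential point is that $\Gamma_\varepsilon$ does not depend on $\theta$. Fix a version of it and apply the new rule only where it pays, on
\[
U=\{\xi<\kappa,\ \Gamma_\varepsilon\ge2\varepsilon\}\in\mathcal H_{\xi+}.
\]

\medskip\noindent\textbf{Claim.} \emph{One can choose $\varepsilon\in(0,c/2]$ with $\hat P(U)>0$.}

\begin{proof}[Proof of the claim]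
Pick $\eta>0$ such that $Q=\{\kappa>\xi+\eta\}$ has $\hat P(Q)>0$, and let $Y=\mathbf 1_Q\int_{\eta/2}^\eta\ell_y\,dy$. Then $Y$ is integrable, and $Y>0$ on $Q$. By concavity $1-e^{-2\mu z}\ge bz$ for $z\in[0,1]$, with $b=1-e^{-2\mu}>0$. So for $\varepsilon\le1\wedge\frac\eta2$, keeping only $\{W_\varepsilon\ge\sqrt\varepsilon\}$ and $y\in[\eta/2,\eta]$,
\[
\Gamma_\varepsilon\ge b\sqrt\varepsilon\,G_\varepsilon\ \text{ a.s.},\qquad G_\varepsilon:=\hat E\big[\mathbf 1\{W_\varepsilon\ge\sqrt\varepsilon\}\,Y\,\big|\,\mathcal H_{\xi+}\big].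
\]
The difficulty is that $Y$ may be correlated with $W_\varepsilon$. Let $\varepsilon=1/n\to0$ and $Y_\varepsilon=\hat E[Y\mid\mathcal H_{(\xi+\varepsilon)+}]$. Since $\bigcap_n\mathcal H_{(\xi+1/n)+}=\mathcal H_{\xi+}$, L\'evy's downward theorem gives $Y_\varepsilon\to Y_0:=\hat E[Y\mid\mathcal H_{\xi+}]$ in $L^1$. Now $W_\varepsilon$ is $\mathcal H_{(\xi+\varepsilon)+}$-measurable and independent of $\mathcal H_{\xi+}$, so with $p=1-\Phi(1)$
\[
G_\varepsilon=\hat E\big[\mathbf 1\{W_\varepsilon\ge\sqrt\varepsilon\}\,Y_\varepsilon\,\big|\,\mathcal H_{\xi+}\big],\qquad pY_0=\hat E\big[\mathbf 1\{W_\varepsilon\ge\sqrt\varepsilon\}\,Y_0\,\big|\,\mathcal H_{\xi+}\big],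
\]
and $\|G_\varepsilon-pY_0\|_{L^1}\le\|Y_\varepsilon-Y_0\|_{L^1}\to0$.

Since $\hat E[Y;Y_0=0]=\hat E[Y_0;Y_0=0]=0$, we have $Q\subset\{Y_0>0\}$ up to a null set; also $Q\subset\{\xi<\kappa\}$ up to a null set. So $\hat P(\xi<\kappa,\,Y_0>\zeta)>0$ for some $\zeta>0$, and hence $\hat P(\xi<\kappa,\,G_\varepsilon\ge p\zeta/2)>0$ for all small $\varepsilon=1/n$. On this event $\Gamma_\varepsilon\ge\frac12bp\zeta\sqrt\varepsilon\ge2\varepsilon$ a.s.\ once $\varepsilon$ is small.
\end{proof}

Fix such an $\varepsilon$. For $\mu=0$ we would have $\Gamma_\varepsilon=0$ a.s.\ and $U$ would be null.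

\subsection{The new rule}

Let $\kappa^R=\kappa(RX,x)$. Put $\rho'_w=\rho_w$, except for the labels $w=u_0-x$ and $w=v_0+x$ with $(\omega,x)\in U$, for which we set
\[
\begin{array}{lll}
\text{if }W_\varepsilon\ge0:&\quad\rho'_{u_0-x}=e,&\quad\rho'_{v_0+x}=e;\\[1mm]
\text{if }W_\varepsilon<0:&\quad\rho'_{u_0-x}=\kappa^R\vee e,&\quad\rho'_{v_0+x}=\kappa\vee e.
\end{array}
\]
Let $A'_t=\int_0^1\mathbf 1\{\rho'_w\le t\}\,dw$. Its paths are $[0,1]$-valued, nondecreasing and, by dominated convergence, right-continuous, with $A'_{t-}=\int_0^1\mathbf 1\{\rho'_w<t\}\,dw$ for $t>0$.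

\emph{$A'$ is $(\mathcal F_{t+})$-adapted.} We show that the sets $\{\rho'_{u_0-x}\le t\}$ and $\{\rho'_{v_0+x}\le t\}$ belong to $\mathcal H_{t+}$. By definition
\begin{align*}
\{\rho'_{u_0-x}\le t\}&=(\{\xi\le t\}\setminus U)\cup\big(U\cap\{e\le t\}\cap(\{W_\varepsilon\ge0\}\cup\{W_\varepsilon<0,\ \kappa^R\le t\})\big),\\
\{\rho'_{v_0+x}\le t\}&=(\{\kappa\le t\}\setminus U)\cup\big(U\cap\{e\le t\}\cap(\{W_\varepsilon\ge0\}\cup\{W_\varepsilon<0,\ \kappa\le t\})\big).
\end{align*}
Since $U\in\mathcal H_{\xi+}\subset\mathcal H_{\kappa+}$, the sets $\{\xi\le t\}\setminus U$, $\{\kappa\le t\}\setminus U$ and $U\cap\{e\le t\}=U\cap\{\xi\le t-\varepsilon\}$ are in $\mathcal H_{t+}$. Since $W_\varepsilon$ is $\mathcal H_{e+}$-measurable, so are $\{e\le t,\,W_\varepsilon<0\}$ and $\{e\le t,\,W_\varepsilon\ge0\}$. It remains to treat $\{e\le t,\,\kappa^R\le t\}$. Fix $h>0$. As $\{\kappa\le t\}\in\mathcal F_{t+h}\otimes\mathcal B(I)$, (F1) gives a measurable $f$ with $\mathbf 1\{\kappa(\omega,x)\le t\}=f(a_{t+h}\omega,x)$, so that $\mathbf 1\{\kappa^R\le t\}=f(a_{t+h}(RX),x)$.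 On $\{e\le t\}$ the reflected path up to time $t+h$ is computed from $\xi$ and the path up to time $t+h$, so $a_{t+h}(RX)$ is a measurable function of $\xi$ and $a_{t+h}X$; and $\xi\mathbf 1\{e\le t\}$ is $\mathcal H_{t+}$-measurable. Hence $\{e\le t,\,\kappa^R\le t\}\in\mathcal H_{t+h}$ for every $h>0$, that is, it lies in $\mathcal H_{t+}$.

Integrating out $x$, Fubini's theorem shows that the modified labels contribute an $\mathcal F_{t+h}$-measurable amount to $A'_t$ for every $h>0$; the contribution of the other labels is a function of $A_t$. So $A'\in\mathcal R$.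

\subsection{Effect on the constraints}

Let $\Delta_t$ be the new value minus the old value of $\mathbf 1\{\rho_{u_0-x}>t\}+\mathbf 1\{\rho_{v_0+x}>t\}$, that is, with $\rho'$ and with $\rho$, respectively; it vanishes off $U$. By \eqref{eq:quantile} and the definition of $A'$, $S'_t-S_t=\int_I\mathbf 1_U\Delta_t\,dx$, where $S'=1-A'$. Under the old rule the mass at the two labels stops at $\xi$ and $\kappa\ge\xi$; under the new rule none of it stops before $e$. So on $U$
\begin{equation}\label{eq:Delta}
\Delta_t=\begin{cases}0,&t<\xi,\\ 2-\mathbf 1\{\kappa>t\}\in[1,2],&\xi\le t<e,\\ \mathbf 1\{W_\varepsilon<0\}\mathbf 1\{\kappa^R>t\}-\mathbf 1\{W_\varepsilon\ge0\}\mathbf 1\{\kappa>t\},&t\ge e.\end{cases}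
\end{equation}

\paragraph{The mean under $P_\infty$.} Apply \eqref{eq:refl} with $Z=(x,\xi,\mathbf 1_U)$. Since $R$ exchanges $\kappa^R$ with $\kappa$ and the signs of $W_\varepsilon$, and $\{W_\varepsilon=0\}$ is null, $\hat E[\mathbf 1_U\mathbf 1\{t\ge e\}\Delta_t]=0$ for every $t$. (The two terms are finite and integrable in $t$ because $\int_I\mathbf 1\{\kappa>t\}\,dx\le S_t$ and $M(A)<\infty$ by Lemma~\ref{lem:tail}.) The middle line of \eqref{eq:Delta} gives
\[
M(A')-M(A)\ge\varepsilon\hat P(U)>0 .
\]

\paragraph{The delay $D_\theta$.} Let $\hat L^\theta_t=L^\theta_t(RX)$. The same application of \eqref{eq:refl} gives, for $t\ge\theta$,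
\begin{equation}\label{eq:swap}
\hat E\big[\mathbf 1_U\mathbf 1\{t\ge e\}L^\theta_t\mathbf 1\{W_\varepsilon<0\}\mathbf 1\{\kappa^R>t\}\big]=\hat E\big[\mathbf 1_U\mathbf 1\{t\ge e\}\hat L^\theta_t\mathbf 1\{W_\varepsilon>0\}\mathbf 1\{\kappa>t\}\big].
\end{equation}
By the definition of $R$, with $r=(\theta-\xi)^+\wedge\varepsilon$, for $t\ge e$ and $t\ge\theta$,
\begin{equation}\label{eq:Lhat}
\hat L^\theta_t=L^\theta_t\exp\big\{-2\mu(1-r/\varepsilon)W_\varepsilon\big\}.
\end{equation}
So $\hat L^\theta_t\le L^\theta_t$ on $\{W_\varepsilon>0\}$; moreover $\hat L^\theta_t=L^\theta_t$ if $\theta\ge e$, and the factor is $e^{-2\mu W_\varepsilon}$ if $\theta\le\xi$. As before, $\int_\theta^\infty\hat E[L^\theta_t\mathbf 1\{\kappa>t\}]\,dt\le D_\theta(A)\le cN_\theta(A)\le c$. Hence all terms with $t\ge e$ are finite, and \eqref{eq:Delta} and \eqref{eq:swap} yield $D_\theta(A')-D_\theta(A)=\mathrm I-\mathrm{II}$ with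
\begin{align*}
\mathrm I&=\int_\theta^\infty\hat E\big[\mathbf 1_UL^\theta_t\,\mathbf 1\{\xi\le t<e\}\,(2-\mathbf 1\{\kappa>t\})\big]dt,\\
\mathrm{II}&=\int_\theta^\infty\hat E\big[\mathbf 1_U\mathbf 1\{t\ge e\}\mathbf 1\{W_\varepsilon>0\}\mathbf 1\{\kappa>t\}\,(L^\theta_t-\hat L^\theta_t)\big]dt\in[0,c].
\end{align*}
Split $U$ according to the position of $\theta$.
\begin{itemize}
\item On $\{\theta>e\}$ both contributions vanish: there is no $t\in[\theta,e)$, and $\hat L^\theta_t=L^\theta_t$.
\item On $\{\xi<\theta\le e\}$ the contribution to $\mathrm{II}$ is nonnegative, and in $\mathrm I$ only $t\in[\theta,\theta+\varepsilon)$ matters. We have $U\cap\{\xi<\theta\}=\bigcup_nU\cap\{\xi\le\theta-\frac1n\}\in\mathcal H_\theta$ and $\{e<\theta\}\in\mathcal H_\theta$, so $U\cap\{\xi<\theta\le e\}\in\mathcal H_\theta$. Since $L^\theta_t$ is independent of $\mathcal H_\theta$ with mean $1$, the contribution to $\mathrm I$ is at most $2\varepsilon\hat P(U,\,\xi<\theta\le e)\le c\,\hat P(U,\,\xi<\theta\le e)$. This is where $\varepsilon\le c/2$ is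 used.
\item On $\{\theta\le\xi\}$ substitute $t=\xi+y$, use $L^\theta_{\xi+y}=L^\theta_\xi\ell_y$, and condition on $\mathcal H_{\xi+}$. The contribution to $\mathrm{II}$ is exactly $\hat E[\mathbf 1_{U\cap\{\theta\le\xi\}}L^\theta_\xi\,\Gamma_\varepsilon]\le c$. The contribution to $\mathrm I$ is at most $2\int_0^\varepsilon\hat E[\mathbf 1_{U\cap\{\theta\le\xi\}}L^\theta_\xi\ell_y]\,dy=2\varepsilon\hat E[\mathbf 1_{U\cap\{\theta\le\xi\}}L^\theta_\xi]$, which is not larger because $\Gamma_\varepsilon\ge2\varepsilon$ on $U$.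
\end{itemize}
Altogether
\begin{equation}\label{eq:Dprime}
D_\theta(A')\le D_\theta(A)+c\,\hat P(U,\ \xi<\theta\le e).
\end{equation}

\paragraph{The surviving mass $N_\theta$.} For $\theta>0$ the difference $N_\theta(A')-N_\theta(A)$ is the $\hat E$-expectation of the new value minus the old value of $\mathbf 1\{\rho_{u_0-x}\ge\theta\}+\mathbf 1\{\rho_{v_0+x}\ge\theta\}$. On $U\cap\{\theta\le\xi\}$ this difference is $0$. On $U\cap\{\xi<\theta\le e\}$ it is $2-\mathbf 1\{\kappa\ge\theta\}\ge1$. On $U\cap\{\theta>e\}$ it is $\mathbf 1\{W_\varepsilon<0\}\mathbf 1\{\kappa^R\ge\theta\}-\mathbf 1\{W_\varepsilon\ge0\}\mathbf 1\{\kappa\ge\theta\}$, which has expectation $0$ by \eqref{eq:refl}. For $\theta=0$ both masses are $1$ and $\{\xi<\theta\}$ is empty. So for all $\theta\ge0$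
\[
N_\theta(A')\ge N_\theta(A)+\hat P(U,\ \xi<\theta\le e).
\]
Combined with \eqref{eq:Dprime} this gives
\[
D_\theta(A')\le cN_\theta(A)+c\,\hat P(U,\ \xi<\theta\le e)\le cN_\theta(A'),
\]
that is, $J(A')\le c$. The proof of Lemma~\ref{lem:key} is complete.\hfill$\square$

\section{From optional times to stopping times of the raw filtration}\label{sec:raw}

Elements of $\mathfrak M_T$ must satisfy $\{\tau\le t\}\in\mathcal F_t$ exactly, without null sets and without looking an instant ahead, whereas the relaxed problem produces $(\mathcal F_{t+})$-optional times. The two are reconciled by the fact that a Brownian filtration has no surprises: a positive finite optional time is a.s.\ the limit of a strictly increasing sequence of earlier times, and such a limit can be observed without looking ahead.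

\begin{lemma}\label{lem:raw}
Let $\tau$ be an $(\mathcal F_{t+})$-optional time with $P_\infty(0<\tau<\infty)=1$. There is an $(\mathcal F_t)$-stopping time $\tau^*$ with $\tau^*=\tau$ $P_\infty$-a.s.
\end{lemma}

\begin{proof}
Let $\mathcal G_t$ be generated by $\mathcal F_t$ and the $P_\infty$-null sets. By (F2), $\mathcal F_{t+}\subset\mathcal G_t$. Moreover $(\mathcal G_t)$ is right-continuous: a set in $\bigcap_n\mathcal G_{t+1/n}$ is a.s.\ equal to some $B_n\in\mathcal F_{t+1/n}$ for each $n$, hence to $\limsup_nB_n\in\mathcal F_{t+}\subset\mathcal G_t$. By the Brownian martingale representation theorem every bounded $(\mathcal G_t)$-martingale has a continuous version. Let $M_t=E_\infty[e^{-\tau}\mid\mathcal G_t]$ be such a version, and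
\[
V_t=e^{-t\wedge\tau}-M_t=E_\infty\big[(e^{-t}-e^{-\tau})^+\,\big|\,\mathcal G_t\big]\qquad\text{a.s.\ for each }t .
\]
The last expression shows that $V$ is a nonnegative supermartingale; it is continuous, so a.s.\ it stays at $0$ once it has hit $0$. For each rational $t$, $V_t>0$ a.s.\ on $\{t<\tau\}\in\mathcal G_t$ and $V_t=0$ a.s.\ on $\{t\ge\tau\}$. Hence a.s.\ $V>0$ on $[0,\tau)$, since a zero at $s<\tau$ would force zeros at the rationals in $(s,\tau)$, and $V=0$ on $[\tau,\infty)$ by continuity. As $\mathcal G_0$ is trivial and $\tau>0$ a.s., $V_0$ is a.s.\ a constant $v>0$.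

\emph{Announcing times.} For $n>1/v$ let $\tau_n=\inf\{t:V_t\le1/n\}$, a stopping time of $(\mathcal G_t)$. Since a.s.\ $V_0=v>1/n$ and $V_\tau=0$, continuity gives $V_{\tau_n}=1/n$ and a.s.\ $\tau_n<\tau_{n+1}<\tau$. At $\lim_n\tau_n\le\tau$ the process $V$ vanishes, so $\tau_n\uparrow\tau$ a.s. For rational $q>0$ choose $B_{n,q}\in\mathcal F_q$ a.s.\ equal to $\{\tau_n<q\}$ and set $\tau'_n=\inf\{q:\omega\in B_{n,q}\}$. Then $\tau'_n=\tau_n$ a.s., and $\{\tau'_n<t\}=\bigcup_{q<t}B_{n,q}\in\mathcal F_t$ for all $t$. Put $r_n=\max_{m\le n}\tau'_m$ (indices $>1/v$); again $\{r_n<t\}\in\mathcal F_t$.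

\emph{Definition of $\tau^*$.} Let $\tau^*=\sup_nr_n$ if $r_n<\sup_mr_m$ for every $n$, and $\tau^*=\infty$ otherwise. Then $\tau^*=\tau$ a.s., and for every $t\ge0$
\[
\{\tau^*\le t\}=\{r_n<t\ \ \forall n\}\cap\{\forall n\ \exists m:\ r_m>r_n\}.
\]
Here $\{r_n<t\ \forall n\}\in\mathcal F_t$, and on this set $\{r_m>r_n\}$ coincides with $\bigcup_{s\in\mathbb Q,\,0<s<t}\{r_n<s\}\setminus\{r_m<s\}\in\mathcal F_t$. So $\{\tau^*\le t\}\in\mathcal F_t$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}

\subsection{Existence and equality of the values: (a) and (b)}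

Let $c=C^*(T)$, so that $c\in(0,T]$ by \eqref{eq:chain} and Lemma~\ref{lem:tail}. Call $A\in\mathcal R$ a \emph{minimizer} (for $T$) if $M(A)=T$ and $J(A)=c$; one exists by Lemma~\ref{lem:exist}.

\emph{Every minimizer is pure.} Otherwise Lemma~\ref{lem:key} would give $A'$ with $J(A')\le c$ and $M(A')>T$, and then Lemma~\ref{lem:trade} would give $C^*(T)<c$, a contradiction.

Let $A$ be a minimizer. By Lemma~\ref{lem:tail}, $E_\infty S_t\to0$, so $\tau:=\rho_{1/2}<\infty$ a.s., and by purity a.s.\ $A_t=\mathbf 1\{\tau\le t\}$ for all $t$. Thus $\tau$ is $(\mathcal F_{t+})$-optional with $E_\infty\tau=M(A)=T$. By (F2) $P_\infty(\tau=0)\in\{0,1\}$, and $T>0$ excludes the value $1$. Let $\tau^*$ be the stopping time from Lemma~\ref{lem:raw}. The functionals $D_\theta,N_\theta,M$ depend on a rule only up to $P_\infty$-indistinguishability, so $\tau^*\in\mathfrak M_T$, and by \eqref{eq:embed} and \eqref{eq:chain}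
\[
\sup_\theta E_\theta(\tau^*-\theta\mid\tau^*\ge\theta)=C^*(T)\le\overline{\mathbb C}(T)\le\mathbb C(T).
\]
Since $\tau^*\in\mathfrak M_T$, the left side is at least $\mathbb C(T)$. Hence the three values are equal, $\tau^*$ attains $\mathbb C(T)$, and $\bar\tau^*(\omega,\bar\omega)=\tau^*(\omega)$ is in $\overline{\mathfrak M}_T$ and attains $\overline{\mathbb C}(T)$.

\subsection{Uniqueness: (c)}

Let $A,B$ be minimizers, with times $\tau_A,\tau_B$. Then $\frac12(A+B)$ satisfies $D_\theta\le cN_\theta$ for all $\theta$ and $M=T$, so it is a minimizer, hence pure. If $P_\infty(\tau_A\ne\tau_B)>0$, it would take the value $\frac12$ with positive probability and could not be pure. So $\tau_A=\tau_B$ a.s.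

If $\bar\tau\in\overline{\mathfrak M}_T$ is optimal, then $A_t(\omega)=\bar P(\bar\tau(\omega,\cdot)\le t)$ is a minimizer, so a.s.\ $A_t=\mathbf 1\{\tau^*\le t\}$ for all $t$, that is, $\bar\tau=\tau^*$ $P_\infty\otimes\bar P$-a.e. Finally,
\[
\{\bar\tau\ne\tau^*\}=\bigcup_{q\in\mathbb Q_+}\big(\{\bar\tau\le q<\tau^*\}\cup\{\tau^*\le q<\bar\tau\}\big).
\]
Each set on the right is $P_\infty\otimes\bar P$-null and has all its $\bar\omega$-sections in $\mathcal F_q$, where $P_\theta$ and $P_\infty$ are equivalent. So it is $P_\theta\otimes\bar P$-null for every $\theta$.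

\subsection{Dependence on $T$: (d)}

Now $\mathbb C=\overline{\mathbb C}=C^*$. The bounds $\mathbb C(T)\le T\le12\,\mathbb C(T)e^{2\mathbb C(T)\mu^2}$ are \eqref{eq:chain} and Lemma~\ref{lem:tail}; in the original units $\mu^2$ becomes $\mu^2/\sigma^2$. They imply $\mathbb C(T)\to0$ as $T\downarrow0$ and $\mathbb C(T)\to\infty$ as $T\to\infty$.

\emph{Strictly increasing.} For $T<T'$ apply Lemma~\ref{lem:trade} to a minimizer for $T'$ with $c=\mathbb C(T')$; this gives $\mathbb C(T)<\mathbb C(T')$.

\emph{$1$-Lipschitz.} Let $A$ be a minimizer for $T$ and $h>0$. Start the rule afresh at time $h$: put $A'_t=0$ for $t<h$ and $A'_t(\omega)=A_{t-h}(\omega(h+\cdot)-\omega(h))$ for $t\ge h$. Then $A'\in\mathcal R$ and $M(A')=T+h$. For $\theta\ge h$ we have $D_\theta(A')=D_{\theta-h}(A)$ and $N_\theta(A')=N_{\theta-h}(A)$. For $\theta<h$ we have $N_\theta(A')=1$; and since $L^\theta_t=L^\theta_hL^h_t$ for $t\ge h$, with $L^\theta_h$ of mean $1$ and independent of the increments after $h$,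
\[
D_\theta(A')=h-\theta+D_0(A)\le h+\mathbb C(T).
\]
So $\mathbb C(T+h)\le\mathbb C(T)+h$. Together with the two limits and strict monotonicity, $\mathbb C$ is a continuous strictly increasing bijection of $(0,\infty)$.

\emph{The two dual statements.} If $M(A)\ge T$ and $J(A)<\infty$, then $M(A)<\infty$ by Lemma~\ref{lem:tail}, and $J(A)\ge\mathbb C(M(A))\ge\mathbb C(T)$. This is optimality of $\tau^*$ in the class $E_\infty\tau\ge T$. Now let $J(A)\le\mathbb C(T)$. If $M(A)=0$, then trivially $M(A)<T$. If $M(A)>0$, then $M(A)<\infty$ and $\mathbb C(M(A))\le J(A)\le\mathbb C(T)$, so $M(A)\le T$. In case $M(A)=T$ the rule $A$ is a minimizer for $T$, hence a.s.\ equal to $\mathbf 1\{\tau^*\le\cdot\}$, and a (randomized) stopping time inducing $A$ equals $\tau^*$ almost everywhere, as in the proof of (c). So $\tau^*$ is the a.s.\ unique maximizer of $E_\infty\tau$ under the constraint $\sup_\theta E_\theta(\tau-\theta\mid\tau\ge\theta)\le\mathbb C(T)$.\hfill$\square$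

\begin{thebibliography}{1}
\bibitem{slides} \emph{Lectures on some specific topics of}, \url{http://www.lse.ac.uk/statistics/events/SpecialEventsandConferences/ShiryaevSlides1.pdf}.
\end{thebibliography}

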